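\title{Isomorphic Burnside rings with non-isomorphic tables of marks}

\begin{abstract}
We show that two finite groups with isomorphic Burnside rings need not have isomorphic tables of marks. For an odd prime $q$ we construct groups $G_c$, $c\in\mathbb F_q^*$, that are supersolvable and metabelian with elementary abelian Sylow subgroups, and we classify both invariants within this family: $G_c$ and $G_{c'}$ have isomorphic Burnside rings if and only if both or neither of $c,c'$ equal $-1$, and they have isomorphic tables of marks if and only if $c'\in\{c,c^{-1}\}$. For $q=5$ this gives a counterexample of order $5^3\cdot 11^2\cdot 31\cdot 41$, and for every prime $q\ge 5$ one Burnside ring is shared by groups with $(q-1)/2$ pairwise non-isomorphic tables of marks.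
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $G$ be a finite group. A \emph{$G$-set} is a finite set with a left action of $G$. The isomorphism classes of $G$-sets, with disjoint union as addition and Cartesian product as multiplication, form a commutative half-ring $B^+(G)$, and the \emph{Burnside ring} $B(G)$ is its Grothendieck ring, obtained by adjoining formal differences. Every $G$-set is a disjoint union of orbits, and every orbit is isomorphic to a set $G/U$ of left cosets, where the subgroup $U$ is determined up to conjugacy. So the classes $G/U$, with $U$ running over representatives of the conjugacy classes of subgroups, form a $\mathbb Z$-basis of $B(G)$.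

The \emph{mark} of a subgroup $U$ on a $G$-set $X$ is the number $|X^U|$ of points fixed by $U$. The \emph{table of marks} of $G$ is the square matrix whose rows and columns are indexed by the conjugacy classes of subgroups and whose entry in row $[U]$ and column $[V]$ is $|(G/V)^U|$. Two groups $G$ and $G'$ have \emph{isomorphic tables of marks} if some bijection between their sets of conjugacy classes of subgroups carries one table onto the other. It is known that this happens if and only if there is a ring isomorphism $\psi\colon B(G)\to B(G')$ that maps every $G/U$ to an element of the form $G'/U'$, and that then $|U|=|U'|$. Thus the table of marks is the Burnside ring together with its basis of transitive sets, and groups with isomorphic tables of marks have isomorphic Burnside rings. The following problem, from \cite{norm}, asks whether the basis can be dispensed with.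

\begin{quote}
\textbf{Problem.} If $B(G)\cong B(G')$ as rings, must $G$ and $G'$ have isomorphic tables of marks?
\end{quote}

There are reasons to expect a positive answer. The maps $X\mapsto|X^U|$, which are the rows of the table, are exactly the ring homomorphisms $B(G)\to\mathbb Z$. So the ring determines the size of the table, and it also determines the determinant of the table up to sign (Section~\ref{sec:ghost}). For a group $C_p$ of prime order this is enough. The table is $\left(\begin{smallmatrix}p&1\\0&1\end{smallmatrix}\right)$, and a group with the same Burnside ring has two classes of subgroups, hence has prime order, and this order is the determinant $p$. Moreover, there are non-isomorphic finite groups with isomorphic Burnside rings (Th\'evenaz; Kimmerle and Roggenkamp), and in all previously known such examples the tables of marks are isomorphic.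

The answer is nevertheless negative. Let $q$ be an odd prime, and let $r,p_1,p_2$ be three distinct primes congruent to $1$ modulo $q$; they exist by Dirichlet's theorem. Fix elements $\zeta_r,\zeta_{p_1},\zeta_{p_2}$ of order $q$ in $\mathbb F_r^*,\mathbb F_{p_1}^*,\mathbb F_{p_2}^*$, and put
\[
Q=\mathbb F_q^3,\qquad N=R\times P,\qquad R=A_1\times A_2,\qquad P=C_{p_1}\times C_{p_2},
\]
where $A_1$ and $A_2$ are copies of the additive group of $\mathbb F_r$, and $C_{p_i}$ is the additive group of $\mathbb F_{p_i}$. For $c\in\mathbb F_q^*$ let $G_c=N\rtimes Q$, where $x=(x_1,x_2,x_3)\in Q$ acts on $A_1,A_2,C_{p_1},C_{p_2}$ as multiplication by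
\[
\zeta_r^{\,x_1},\qquad \zeta_r^{\,cx_2},\qquad \zeta_{p_1}^{\,x_3},\qquad \zeta_{p_2}^{\,x_1+x_2+x_3},
\]
respectively. The group $G_c$ has order $q^3r^2p_1p_2$. It is metabelian, since $N$ and $G_c/N$ are abelian. Its Sylow subgroups $Q,R,C_{p_1},C_{p_2}$ are elementary abelian. It is supersolvable, since $A_1<R<RC_{p_1}<N$ are normal subgroups with cyclic factors and every subgroup containing $N$ is normal.

\begin{theorem}\label{thm:main}
Let $c,c'\in\mathbb F_q^*$.
\begin{enumerate}
\item[(a)] $B(G_c)\cong B(G_{c'})$ as rings if and only if both or neither of $c,c'$ equal $-1$.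
\item[(b)] $G_c$ and $G_{c'}$ have isomorphic tables of marks if and only if $c'\in\{c,c^{-1}\}$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
For $q=5$ and $(r,p_1,p_2)=(11,31,41)$, the groups $G_1$ and $G_2$ of order $5^3\cdot11^2\cdot31\cdot41$ have isomorphic Burnside rings and non-isomorphic tables of marks. For every prime $q\ge5$, the $q-2$ groups $G_c$ with $c\ne-1$ have isomorphic Burnside rings and realize exactly $(q-1)/2$ pairwise non-isomorphic tables of marks. In particular, arbitrarily many pairwise non-isomorphic tables of marks can share one Burnside ring.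
\end{corollary}

\begin{proof}
In $\mathbb F_5$ we have $-1=4\notin\{1,2\}$ and $2\notin\{1,1^{-1}\}$. In general, inversion on $\mathbb F_q^*\setminus\{-1\}$ fixes only $c=1$ and pairs off the other $q-3$ elements, so it has $1+(q-3)/2=(q-1)/2$ orbits.
\end{proof}

For $q=3$ the only parameters are $\pm1$, conditions (a) and (b) agree, and there is no counterexample. The pair in Corollary~\ref{cor:answer} is the smallest counterexample in the family: $11,31,41$ are the three smallest primes congruent to $1$ modulo $5$, and for $q\ge7$ the primes $r,p_1,p_2$ are congruent to $1$ modulo $2q$, so that $r^2p_1p_2\ge15^2\cdot29\cdot43>11^2\cdot31\cdot41$.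

The ring isomorphisms behind part (a) keep much of the structure. They are \emph{normalized}, which means that $G_c/1$ is mapped to $G_{c'}/1$, and they come from a bijection of classes of subgroups that preserves $|U|$ and $|N_G(U)|$ (Proposition~\ref{prop:iso}). So the answer to the problem remains negative under these extra assumptions.

The proof rests on one contrast. The table of marks records every inclusion between subgroups, up to conjugacy. The Burnside ring is cut out of a product of copies of $\mathbb Z$ by congruences, and each congruence links a subgroup $U$ only to subgroups $\langle s\rangle U$ with $s$ normalizing $U$. An inclusion that is far from normal can therefore be invisible in the ring. Section~\ref{sec:ghost} recalls the congruences. Section~\ref{sec:coprime} computes marks and congruences for semidirect products of the above type and shows the contrast in the dihedral group of order $12$. Section~\ref{sec:family} attaches to $G_c$ a configuration of planes in $\mathbb F_q^3$, and Sections~\ref{sec:rings} and~\ref{sec:tables} determine how much of it the ring and the table can see.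

\section{The Burnside ring inside the ghost ring}\label{sec:ghost}

Let $\mathcal C(G)$ be the set of conjugacy classes of subgroups of $G$. The \emph{ghost ring} $\mathbb Z^{\mathcal C(G)}$ is the ring of functions $f\colon\mathcal C(G)\to\mathbb Z$ with pointwise operations; we write $f(U)$ for the value at the class of $U$. A coset $gV$ is fixed by $U$ if and only if $g^{-1}Ug\le V$, so
\begin{equation}\label{eq:mark}
|(G/V)^U|=\frac{\#\{g\in G: g^{-1}Ug\le V\}}{|V|}.
\end{equation}
This mark is nonzero if and only if $U$ is \emph{subconjugate} to $V$, that is, conjugate to a subgroup of $V$, and for $U=V$ it equals $|N_G(U):U|$.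

\begin{lemma}[Burnside]\label{lem:burnside}
The map $B(G)\to\mathbb Z^{\mathcal C(G)}$ that sends a $G$-set $X$ to the function $U\mapsto|X^U|$ is an injective ring homomorphism, and its image has index $\prod_{[U]}|N_G(U):U|$.
\end{lemma}

\begin{proof}
Since $(X\sqcup X')^U=X^U\sqcup X'^U$ and $(X\times X')^U=X^U\times X'^U$, the map is a ring homomorphism. The images of the basis elements $G/V$ are the columns of the table of marks. If the classes are listed by increasing order, the table is triangular with diagonal entries $|N_G(U):U|$, and the index of the image is the determinant.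
\end{proof}

From now on $B(G)$ is regarded as a subring of the ghost ring. A bijection $\sigma\colon\mathcal C(G)\to\mathcal C(G')$ induces an isomorphism $\sigma_*$ of ghost rings, $\sigma_*f=f\circ\sigma^{-1}$.

\begin{lemma}\label{lem:coordinates}
The ring isomorphisms $B(G)\to B(G')$ are exactly the restrictions of the maps $\sigma_*$, where $\sigma$ is a bijection with $\sigma_*B(G)=B(G')$.
\end{lemma}

\begin{proof}
Such restrictions are ring isomorphisms. Conversely, let $\varphi\colon B(G)\to B(G')$ be a ring isomorphism. As $B(G)$ has finite index in the ghost ring, $B(G)\otimes\mathbb Q=\mathbb Q^{\mathcal C(G)}$, and $\varphi$ extends to an isomorphism of $\mathbb Q$-algebras $\mathbb Q^{\mathcal C(G)}\to\mathbb Q^{\mathcal C(G')}$. This maps primitive idempotents, which are the indicator functions of single classes, bijectively to primitive idempotents. Hence it is $\sigma_*$ for a bijection $\sigma$.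
\end{proof}

The same extension argument shows that a ring homomorphism $B(G)\to\mathbb Z$ is evaluation at one class, because a homomorphism of $\mathbb Q$-algebras $\mathbb Q^{\mathcal C(G)}\to\mathbb Q$ maps exactly one primitive idempotent to $1$ and the others to $0$. Lemma~\ref{lem:coordinates} also shows that the index in Lemma~\ref{lem:burnside} is an invariant of the ring. Both notions of isomorphism are now properties of a bijection $\sigma$: it carries the table to the table if $\sigma_*$ maps each column $G/V$ to the column indexed by $\sigma[V]$, and it gives a ring isomorphism if $\sigma_*$ merely maps the lattice spanned by the columns onto the lattice spanned by the columns.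

To test the second property we need a description of $B(G)$ that does not mention the columns. For a prime $\ell$ let $\mathbb Z_{(\ell)}$ be the ring of rational numbers with denominator prime to $\ell$, and let $B(G)_{(\ell)}$ be the $\mathbb Z_{(\ell)}$-span of $B(G)$ in $\mathbb Z_{(\ell)}^{\mathcal C(G)}$.

\begin{lemma}\label{lem:congruences}
Let $\ell$ be a prime. For a representative $U$ of each class choose a Sylow $\ell$-subgroup $S_U/U$ of $N_G(U)/U$. A function $f\in\mathbb Z_{(\ell)}^{\mathcal C(G)}$ lies in $B(G)_{(\ell)}$ if and only if, for all these $U$,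
\begin{equation}\label{eq:congruence}
\sum_{sU\in S_U/U}f(\langle s\rangle U)\equiv0\pmod{|S_U/U|}.
\end{equation}
A function $f\in\mathbb Z^{\mathcal C(G)}$ lies in $B(G)$ if and only if it lies in $B(G)_{(\ell)}$ for every prime $\ell$.
\end{lemma}

\begin{proof}
Let $\Lambda$ be the $\mathbb Z_{(\ell)}$-module of all $f$ that satisfy \eqref{eq:congruence} for all $U$. Let $X$ be a $G$-set. The group $S_U/U$ acts on $X^U$, and the element $sU$ fixes exactly the points of $X^{\langle s\rangle U}$. By the orbit-counting lemma, the sum of the numbers of fixed points of all elements of a finite group equals the group order times the number of orbits. So \eqref{eq:congruence} holds for $X$, and $B(G)_{(\ell)}\subseteq\Lambda$.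

For equality we compare indices. Let $\Sigma$ be the linear map that sends $f$ to the function whose value at $U$ is the left side of \eqref{eq:congruence}. The trivial coset contributes $f(U)$, and all other cosets contribute values at subgroups of larger order. So $\Sigma$ is unitriangular, hence bijective, and $\Lambda$, the preimage of $\prod_U|S_U/U|\,\mathbb Z_{(\ell)}$, has index $\prod_U|S_U/U|$. This is the $\ell$-part of the index in Lemma~\ref{lem:burnside}, which is the index of $B(G)_{(\ell)}$ in $\mathbb Z_{(\ell)}^{\mathcal C(G)}$. Hence $B(G)_{(\ell)}=\Lambda$.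

Finally, $f\in B(G)_{(\ell)}$ means that $mf\in B(G)$ for some integer $m$ prime to $\ell$. If this holds for all $\ell$, then the order of $f$ in the finite group $\mathbb Z^{\mathcal C(G)}/B(G)$ is prime to every prime, so $f\in B(G)$.
\end{proof}

If $S_U/U$ has prime order $\ell$, then \eqref{eq:congruence} reads $f(U)+(\ell-1)f(S_U)\equiv0$, that is, $f(U)\equiv f(S_U)\pmod\ell$. If $S_U=U$, there is no condition.

\section{Coprime extensions of abelian groups}\label{sec:coprime}

In this section $q$ is any prime and $G=N\rtimes Q$, where $Q$ is an abelian $q$-group and $N$ is an abelian group of order prime to $q$. For $M\le N$ let $[M]$ be the orbit of $M$ under conjugation by $Q$, and let $Q_M=N_Q(M)$ be its stabilizer, which depends only on $[M]$ because $Q$ is abelian. A subgroup $Y\le Q_M$ acts on $N/M$, and $(N/M)^Y$ denotes the group of fixed points. Every trivial subgroup is denoted by $1$.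

\begin{proposition}\label{prop:structure}
\begin{enumerate}
\item[(i)] The assignment $([M],Y)\mapsto[MY]$ is a bijection from the set of pairs $([M],Y)$ with $M\le N$, $Y\le Q_M$ onto $\mathcal C(G)$.
\item[(ii)] Let $U=MY$ and $V=M'Y'$ be as in (i), and put $\nu(M,M')=\#\{x\in Q: M\le xM'x^{-1}\}$. Then
\begin{equation}\label{eq:marks}
|(G/V)^U|=\begin{cases}\dfrac{\nu(M,M')\,|(N/M')^Y|}{|Y'|}&\text{if }Y\le Y',\\[2mm]0&\text{otherwise.}\end{cases}
\end{equation}
\item[(iii)] $N_G(MY)=N_{M,Y}\,Q_M$, where $N_{M,Y}\le N$ is defined by $N_{M,Y}/M=(N/M)^Y$.
\item[(iv)] $B(G)_{(q)}$ is defined by the congruences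
\begin{equation}\label{eq:q}
\sum_{xY\in Q_M/Y}f([M],\langle x,Y\rangle)\equiv0\pmod{|Q_M/Y|},
\end{equation}
and for a prime $\ell\ne q$ the ring $B(G)_{(\ell)}$ is defined by the congruences
\begin{equation}\label{eq:ell}
\sum_{nM\in F}f([\langle n,M\rangle],Y)\equiv0\pmod{|F|},
\end{equation}
where $F$ is the Sylow $\ell$-subgroup of $(N/M)^Y$. In both cases there is one congruence for each pair $([M],Y)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) For $Y\le Q_M$ the product $MY$ is a subgroup with $MY\cap N=M$ and with image $Y$ in $G/N=Q$. Let $U\le G$, and let $Y_1$ be a Sylow $q$-subgroup of $U$. The group $U/(U\cap N)$ embeds in $Q$, and $U\cap N$ has order prime to $q$, so $U=(U\cap N)Y_1$. Since $Q$ is a Sylow $q$-subgroup of $G$, some conjugate of $Y_1$ lies in $Q$, and the corresponding conjugate of $U$ has the form $MY$ with $Y\le Q_M$. Suppose that $g^{-1}MYg=M'Y'$ with $g=nx$, $n\in N$, $x\in Q$. Intersecting with the abelian group $N$ gives $M'=x^{-1}Mx$, and projecting to the abelian group $Q$ gives $Y'=Y$. Conversely, $x^{-1}MYx=(x^{-1}Mx)Y$.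

(ii) We count the elements $g=nx$ in \eqref{eq:mark}. Put $M''=xM'x^{-1}$. Then $g^{-1}Ug\le V$ if and only if $n^{-1}Un\le xVx^{-1}=M''Y'$. The group $n^{-1}Un$ is generated by $M$ and the elements $n^{-1}yn=(n^{-1}\cdot yny^{-1})\,y$ with $y\in Y$, where the factor in parentheses lies in $N$. So the condition is that $M\le M''$, that $Y\le Y'$, and that $yny^{-1}\in nM''$ for all $y\in Y$, which means $nM''\in(N/M'')^Y$. Conjugation by $x$ commutes with the action of $Y$ and gives $|(N/M'')^Y|=|(N/M')^Y|$. If $Y\le Y'$, there are thus $\nu(M,M')$ choices for $x$ and then $|M'|\,|(N/M')^Y|$ choices for $n$. Dividing by $|V|=|M'|\,|Y'|$ gives \eqref{eq:marks}.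

(iii) For $V=U$ the conditions in (ii) say that $x\in Q_M$ and $n\in N_{M,Y}$.

(iv) By (iii), $N_G(U)/U$ has order $|(N/M)^Y|\cdot|Q_M/Y|$. In Lemma~\ref{lem:congruences} we may take $S_U=MQ_M$ for the prime $q$; then $S_U/U\cong Q_M/Y$ and $\langle x\rangle U=M\langle x,Y\rangle$ for $x\in Q_M$. For $\ell\ne q$ let $\widehat F\le N$ be the preimage of $F$ and take $S_U=\widehat FY$; then $S_U/U\cong F$ and $\langle n\rangle U=\langle n,M\rangle Y$ for $n\in\widehat F$.
\end{proof}

Call the set of classes $([M],Y)$ with fixed $[M]$ the \emph{block} of $[M]$; its elements are labeled by the subgroups $Y$ of $Q_M$. The congruences \eqref{eq:q} stay inside one block. The congruences \eqref{eq:ell} link different blocks at a fixed label $Y$, but only when $Y$ has nontrivial fixed points on $N/M$. The marks \eqref{eq:marks}, on the other hand, compare the labels of two blocks whenever $\nu(M,M')\ne0$.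

\begin{example}\label{ex:d12}
Let $G=C_3\rtimes Q$ be the dihedral group of order $12$, with $Q=\{1,a,b,z\}$ the Klein four-group, where $z$ centralizes $C_3$ and $a,b$ invert it. There are two blocks, $M=1$ and $M=C_3$, each with the five labels $1,\langle a\rangle,\langle b\rangle,\langle z\rangle,Q$. We write $f(M,y)$ for $f(M,\langle y\rangle)$. The congruences \eqref{eq:q} are, for both $M$,
\begin{gather*}
f(M,1)+f(M,a)+f(M,b)+f(M,z)\equiv0\pmod 4,\\
f(M,y)+f(M,Q)\equiv0\pmod 2\qquad(y=a,b,z).
\end{gather*}
Since $C_3^{\,Y}\ne1$ only for $Y\le\langle z\rangle$, the congruences \eqref{eq:ell} are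
\[
f(1,1)\equiv f(C_3,1),\qquad f(1,z)\equiv f(C_3,z)\pmod3 .
\]
Let $\sigma$ interchange the classes of $C_3\langle a\rangle$ and $C_3\langle b\rangle$ and fix the other eight classes, including those of $\langle a\rangle$ and $\langle b\rangle$. All congruences are preserved, so $\sigma_*$ is a normalized automorphism of $B(G)$. But $\sigma$ does not preserve the table of marks, since $\langle a\rangle$ is subconjugate to $C_3\langle a\rangle$ and not to $C_3\langle b\rangle$. Explicitly, by \eqref{eq:marks} the set $G/C_3\langle y\rangle$ with $y\in\{a,b\}$ has mark $2$ at $1$, $\langle y\rangle$, $C_3$, $C_3\langle y\rangle$ and mark $0$ elsewhere, while $G/\langle y\rangle$ has mark $6$ at $1$, mark $2$ at $\langle y\rangle$ and mark $0$ elsewhere. Comparing marks gives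
\[
\sigma_*\bigl(G/C_3\langle a\rangle\bigr)=G/C_3\langle b\rangle+G/\langle a\rangle-G/\langle b\rangle .
\]
The inclusion $\langle a\rangle\le C_3\langle a\rangle$ is not normal, and no congruence records it.
\end{example}

So the labels of one block can be moved by an automorphism of $Q_M$ while the other blocks stay fixed, as long as the few labels that occur in the congruences \eqref{eq:ell} are respected. In the example this only gives an unexpected automorphism of one ring. To obtain two different tables we want blocks whose group of labels $Q_M$ is a proper subgroup of $Q$, in a position that depends on a parameter $c$. The table of marks should be rigid enough to see this position, and the congruences \eqref{eq:ell} should involve only labels that do not reveal it. The groups $G_c$ are built in this way.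

\section{The configuration of planes attached to $G_c$}\label{sec:family}

We return to $G_c$. Subgroups of $Q=\mathbb F_q^3$ are subspaces; those of order $q$ and $q^2$ are called \emph{lines} and \emph{planes}. The centralizers in $Q$ of $A_1,A_2,C_{p_1},C_{p_2}$ are the planes
\[
H_1=\{x_1=0\},\qquad H_2=\{x_2=0\},\qquad E_1=\{x_3=0\},\qquad E_2=\{x_1+x_2+x_3=0\},
\]
and the centralizers of $R$ and $P$ are the lines
\[
Z=H_1\cap H_2=\langle(0,0,1)\rangle,\qquad L=E_1\cap E_2=\langle(1,-1,0)\rangle .
\]
None of these depends on $c$. The parameter enters through the plane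
\[
K_c=\{x_1=cx_2\},
\]
which consists of the elements that act on $R=\mathbb F_r^2$ as scalars. The $q+1$ planes that contain $Z$ are $H_1$, $H_2$ and the $K_t$ with $t\in\mathbb F_q^*$; in particular $K_c\cap H_1=K_c\cap H_2=Z$, and $K_c$ determines $c$. The plane $K_t$ contains $L$ if and only if $t=-1$. Figure~\ref{fig:plane} shows the configuration.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,4) -- (-2.08,-1.2) node[below] {$H_1$};
\draw (0,4) -- (4.68,-1.2) node[below] {$H_2$};
\draw[very thick] (0,4) -- (1.04,-1.2) node[below] {$K_c$};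
\draw[very thick] (0,4) -- (3.12,-1.2) node[below] {$K_{c'}$};
\draw[dashed] (0,4) -- (-4.8,0.4) node[below] {$K_{-1}$};
\draw (-4,1) -- (5.6,1) node[right] {$E_1$};
\draw (-4,1) -- (5.6,-0.92) node[right] {$E_2$};
\fill (0,4) circle (2pt) node[above] {$Z$};
\fill (-4,1) circle (2pt) node[above left] {$L$};
\fill (0.6,1) circle (2pt);
\fill (1.8,1) circle (2pt);
\fill (0.792,0.042) circle (2pt);
\fill (2.591,-0.318) circle (2pt);
\draw[->,thick] (0.75,1.15) -- node[above] {$\beta$} (1.6,1.15);
\draw[->,thick] (1.0,0.15) -- node[above] {$\beta$} (2.3,-0.11);
\end{tikzpicture}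
\caption{Schematic picture of the projective plane of $Q=\mathbb F_q^3$: a line of $Q$ is drawn as a point and a plane of $Q$ as a line. The planes $H_1,H_2,K_c,K_{c'},K_{-1}$ contain $Z$, and $E_1,E_2,K_{-1}$ contain $L$. For $c,c'\ne-1$ the projection $\beta$ with center $L$ maps $K_c$ to $K_{c'}$, fixes $Z$, and maps $K_c\cap E_i$ to $K_{c'}\cap E_i$.}\label{fig:plane}
\end{figure}

The picture explains the shape of Theorem~\ref{thm:main}. Among the planes $x_1=tx_2$ through $Z$, three are marked independently of $c$: $H_1$ at $t=0$, $H_2$ at $t=\infty$ and $Z+L$ at $t=-1$. The table of marks sees the position $t=c$ of $K_c$ relative to these three, up to the symmetry $t\mapsto t^{-1}$ that interchanges $H_1$ and $H_2$. The Burnside ring sees only how $K_c$ meets $H_1,H_2,E_1,E_2$, and this depends only on whether $c=-1$.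

\begin{remark}
Both factors of $P$ are needed. If $C_{p_1}$ is omitted, the action is given by the three linearly independent forms $x_1,\ cx_2,\ x_1+x_2+x_3$. For $c,c'\in\mathbb F_q^*$ there is then a $g\in GL_3(\mathbb F_q)$ that pulls the forms for $c'$ back to the forms for $c$, and $nx\mapsto n\,g(x)$ is an isomorphism of the two groups. The same argument with $x_1,\ cx_2,\ x_3$ applies if $C_{p_2}$ is omitted.
\end{remark}

\subsection*{Subgroups of $N$}
Since $r,p_1,p_2$ are distinct primes, every subgroup of $N$ has the form $M=XT$ with $X=M\cap R$ and $T=M\cap P$, and $P$ has four subgroups, all $Q$-invariant. The subgroups of $R$ are $1,A_1,A_2,R$, which are $Q$-invariant, and the $r-1$ \emph{diagonal} subgroups $D=\langle(1,d)\rangle$, $d\in\mathbb F_r^*$. These exist because $A_1$ and $A_2$ have the same order, and they give the blocks asked for at the end of Section~\ref{sec:coprime}. We call $M=XT$, and the block of $[M]$, \emph{diagonal} if $X$ is diagonal. An element $x\in Q$ maps $\langle(1,d)\rangle$ to $\langle(1,d\,\zeta_r^{\,cx_2-x_1})\rangle$. Hence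
\[
Q_M=K_c\ \text{ if $M$ is diagonal},\qquad Q_M=Q\ \text{ otherwise},
\]
and the orbits of diagonal subgroups of $R$ correspond to the cosets of $\langle\zeta_r\rangle$ in $\mathbb F_r^*$. There are $(r-1)/q$ of them, each of size $q$. Thus the set of orbits $[M]$ is the same for all $c$, and only the labels of the diagonal blocks depend on $c$.

\begin{lemma}\label{lem:fixed}
Let $M=XT$ and $Y\le Q_M$. Then $(N/M)^Y=(R/X)^Y\times(P/T)^Y$. The group $(P/T)^Y$ is the image of the product of those $C_{p_i}$ with $C_{p_i}\not\le T$ and $Y\le E_i$. Moreover:
\begin{itemize}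
\item $R^Y$ is the product of those $A_j$ with $Y\le H_j$;
\item $(R/A_1)^Y=R/A_1$ if $Y\le H_2$, and $(R/A_2)^Y=R/A_2$ if $Y\le H_1$;
\item $(R/D)^Y=R/D$ if $D$ is diagonal and $Y\le Z$;
\item in all other cases with $X\ne1$ we have $(R/X)^Y=1$.
\end{itemize}
\end{lemma}

\begin{proof}
A group acting on a group of prime order fixes either everything or only the identity. This gives the statements on $P/T$, on $R=A_1\times A_2$, and on $R/A_1\cong A_2$ and $R/A_2\cong A_1$. For $X=D$ we have $Y\le K_c$, and $y\in K_c$ acts on $R$, hence on $R/D$, as the scalar $\zeta_r^{\,y_1}$. So $Y$ acts trivially on $R/D$ if and only if $Y\le K_c\cap H_1=Z$.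
\end{proof}

\begin{proposition}\label{prop:list}
A function $f\in\mathbb Z^{\mathcal C(G_c)}$ lies in $B(G_c)$ if and only if it satisfies the following congruences. In {\rm($r$1)--($r$4)}, $T$ is any subgroup of $P$, and $f_T(X,Y)=f([XT],Y)$.
\begin{itemize}
\item[($q$)] The congruence \eqref{eq:q} for all $[M]$ and all $Y\le Q_M$.
\item[($p_i$)] $f([M],Y)\equiv f([MC_{p_i}],Y)\pmod{p_i}$ if $C_{p_i}\not\le M$ and $Y\le Q_M\cap E_i$ $(i=1,2)$.
\item[($r$1)] For $Y\le Z$, with $[D]$ running over the orbits of diagonal subgroups of $R$,
\[
f_T(1,Y)+(r-1)\bigl(f_T(A_1,Y)+f_T(A_2,Y)\bigr)+(r-1)q\sum_{[D]}f_T(D,Y)\equiv0\pmod{r^2}.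
\]
\item[($r$2)] $f_T(1,Y)\equiv f_T(A_j,Y)\pmod r$ if $Y\le H_j$ and $Y\not\le Z$ $(j=1,2)$.
\item[($r$3)] $f_T(A_1,Y)\equiv f_T(R,Y)\pmod r$ if $Y\le H_2$, and $f_T(A_2,Y)\equiv f_T(R,Y)\pmod r$ if $Y\le H_1$.
\item[($r$4)] $f_T(D,Y)\equiv f_T(R,Y)\pmod r$ if $D$ is diagonal and $Y\le Z$.
\end{itemize}
For $\ell\in\{q,p_1,p_2,r\}$, the congruences named after $\ell$ define $B(G_c)_{(\ell)}$.
\end{proposition}

\begin{proof}
We apply Lemma~\ref{lem:congruences} and Proposition~\ref{prop:structure}(iv), and read off the group $F$ in \eqref{eq:ell} from Lemma~\ref{lem:fixed}. If $F=\widehat F/M$ has prime order $\ell$, then \eqref{eq:ell} says that $f([M],Y)\equiv f([\widehat F],Y)\pmod\ell$. This gives ($p_i$), ($r$2), ($r$3) and ($r$4). The only other case with $F\ne1$ is $\ell=r$, $M=T$, $Y\le Z$, where $F\cong R$. The identity of $R$ contributes $f_T(1,Y)$, each subgroup of order $r$ has $r-1$ generators, and the $q$ diagonal subgroups in one orbit give the same class. This is ($r$1).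
\end{proof}

\section{The Burnside rings}\label{sec:rings}

\subsection*{The isomorphism for $c,c'\ne-1$}
The non-diagonal blocks of $G_c$ and $G_{c'}$ have the same labels, and the congruences among them do not involve $c$. The diagonal blocks are labeled by the subgroups of $K_c$ and of $K_{c'}$. As in Example~\ref{ex:d12} we relabel them by a group isomorphism $\beta\colon K_c\to K_{c'}$. The list in Proposition~\ref{prop:list} shows what $\beta$ has to do: ($r$1) and ($r$4) link diagonal to non-diagonal blocks at the labels $Y\le Z$, so $\beta$ should fix these labels, and ($p_i$) singles out the labels $Y\le E_i$, so $\beta$ should respect $E_1$ and $E_2$. Projection along $L=E_1\cap E_2$ does both.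

\begin{lemma}\label{lem:beta}
Let $c,c'\ne-1$. There is a linear isomorphism $\beta\colon K_c\to K_{c'}$ such that $\beta(x)=x$ for $x\in Z$ and such that $x\in E_i$ if and only if $\beta(x)\in E_i$, for $x\in K_c$ and $i=1,2$.
\end{lemma}

\begin{proof}
Since $c,c'\ne-1$, neither plane contains $L$, so $Q=K_c\oplus L=K_{c'}\oplus L$. Let $\beta(x)$ be the unique element of $K_{c'}$ in the coset $x+L$. Then $\beta$ is the composition of the isomorphisms $K_c\to Q/L\to K_{c'}$. It fixes the elements of $K_c\cap K_{c'}\supseteq Z$. Since $\beta(x)-x\in L\subseteq E_i$, it respects $E_i$.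
\end{proof}

In coordinates, $\beta(ct,t,u)=(c'\lambda t,\lambda t,u)$ with $\lambda=(c+1)/(c'+1)$. For $q=5$, $c=1$, $c'=2$ this is $\beta(t,t,u)=(3t,4t,u)$.

\begin{proposition}\label{prop:iso}
Let $c,c'\ne-1$, and define $\sigma\colon\mathcal C(G_c)\to\mathcal C(G_{c'})$ by
\[
\sigma([M],Y)=\begin{cases}([M],\beta Y)&\text{if $M$ is diagonal},\\([M],Y)&\text{otherwise.}\end{cases}
\]
Then $\sigma$ is a bijection, and $\sigma_*$ restricts to a ring isomorphism $B(G_c)\to B(G_{c'})$ with $G_c/1\mapsto G_{c'}/1$. The bijection $\sigma$ preserves the orders of subgroups and the orders of their normalizers.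
\end{proposition}

\begin{proof}
The orbits $[M]$ are the same for both groups, and $Y\mapsto\beta Y$ is a bijection from the subgroups of $K_c$ to those of $K_{c'}$. So $\sigma$ is a bijection. Let $f\in\mathbb Z^{\mathcal C(G_c)}$ and $f'=\sigma_*f$. We show that the congruences of Proposition~\ref{prop:list} for $f$ and $G_c$ are the same as those for $f'$ and $G_{c'}$.

The congruences ($r$2), ($r$3), and ($q$), ($p_i$) for non-diagonal $M$ involve only non-diagonal blocks. There $f'=f$ and $Q_M=Q$, and the subgroups $H_j,E_i,Z$ do not depend on $c$. So these congruences coincide.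

Let $M$ be diagonal. For $Y\le K_c$, the map $\beta$ induces a bijection $K_c/Y\to K_{c'}/\beta Y$, and $f'([M],\langle\beta x,\beta Y\rangle)=f'([M],\beta\langle x,Y\rangle)=f([M],\langle x,Y\rangle)$. So ($q$) for $f'$ at $([M],\beta Y)$ is ($q$) for $f$ at $([M],Y)$. In ($p_i$) the subgroup $MC_{p_i}$ is diagonal too, so both blocks are relabeled by the same $\beta$, and $\beta$ maps the subgroups of $K_c\cap E_i$ bijectively to those of $K_{c'}\cap E_i$. In ($r$1) and ($r$4) we have $Y\le Z$, so $\beta Y=Y$, and $f'$ and $f$ agree at all classes that occur.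

Hence $f\in B(G_c)$ if and only if $f'\in B(G_{c'})$. The element $G_c/1$ has mark $|G_c|$ at the trivial class and $0$ elsewhere, and $\sigma$ fixes the trivial class, so $\sigma_*(G_c/1)=G_{c'}/1$. The order $|MY|=|M|\,|Y|$ is preserved since $|\beta Y|=|Y|$. By Proposition~\ref{prop:structure}(iii), the normalizer of $MY$ has order $|M|\,|(N/M)^Y|\,|Q_M|$. By Lemma~\ref{lem:fixed}, this does not depend on $c$ for non-diagonal $M$, and for diagonal $M$ it depends on $Y$ only through the conditions $Y\le E_i$ and $Y\le Z$, which $\beta$ preserves.
\end{proof}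

\subsection*{The ring detects $c=-1$}
A map $\beta\colon K_{-1}\to K_{c'}$ as in Lemma~\ref{lem:beta} cannot exist for $c'\ne-1$, because $K_{-1}\cap E_1\cap E_2=L$ while $K_{c'}\cap E_1\cap E_2=1$. To exclude all other isomorphisms we express this difference in terms of the ring. For a prime $\ell$ and $u,v\in\mathcal C(G)$ write $u\sim_\ell v$ if $f(u)\equiv f(v)\pmod\ell$ for all $f\in B(G)$. The relation does not change if $f$ runs over $B(G)_{(\ell)}$, since every element of $B(G)_{(\ell)}$ is an element of $B(G)$ divided by an integer prime to $\ell$. A bijection $\sigma$ with $\sigma_*B(G)=B(G')$ maps $\sim_\ell$-equivalence classes onto $\sim_\ell$-equivalence classes.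

\begin{lemma}\label{lem:equivalence}
For $G_c$ the following hold.
\begin{enumerate}
\item[(i)] The $\sim_q$-equivalence classes are the blocks. A diagonal block has $q+3$ elements, and a non-diagonal block has $2q^2+2q+4$ elements.
\item[(ii)] The $\sim_{p_i}$-equivalence class of $([M],Y)$ has two elements if $Y\le E_i$ and one element otherwise.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For the indicator function of a block, the left side of \eqref{eq:q} is $|Q_M/Y|$ or $0$. So this function lies in $B(G_c)_{(q)}$, and it separates the block from the others. Within a block we show $f([M],Y)\equiv f([M],Q_M)\pmod q$ for $f\in B(G_c)$ by downward induction on $|Y|$. Let $Y\ne Q_M$, so that $q$ divides $|Q_M/Y|$. In \eqref{eq:q} the trivial coset contributes $f([M],Y)$, and by induction each of the other $|Q_M/Y|-1\equiv-1$ terms is congruent to $f([M],Q_M)$ modulo $q$. The claim follows. Finally, $\mathbb F_q^2$ has $1+(q+1)+1$ subspaces, and $\mathbb F_q^3$ has $1+2(q^2+q+1)+1$ subspaces.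

(ii) The congruences ($p_i$) pair $([M],Y)$ with $([MC_{p_i}],Y)$ for $C_{p_i}\not\le M$ and $Y\le Q_M\cap E_i$. Multiplying $M$ by $C_{p_i}$ does not change $Q_M$, so every element of $\mathcal C(G_c)$ with label $Y\le E_i$ lies in exactly one pair, and the others lie in no pair. The two members of a pair are equivalent. The indicator function of a pair, or of an unpaired element, satisfies ($p_i$) and separates it from the rest.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
If $c=c'=-1$, the groups coincide, and if $c,c'\ne-1$, we apply Proposition~\ref{prop:iso}. For the converse let $i(c)$ be the number of $u\in\mathcal C(G_c)$ whose $\sim_q$-equivalence class has $q+3$ elements and whose $\sim_{p_1}$- and $\sim_{p_2}$-equivalence classes have two elements each. If $B(G_c)\cong B(G_{c'})$, then $i(c)=i(c')$ by Lemma~\ref{lem:coordinates}. By Lemma~\ref{lem:equivalence}, and since $2q^2+2q+4\ne q+3$, the number $i(c)$ counts the pairs $([M],Y)$ with $M$ diagonal and $Y\le K_c\cap E_1\cap E_2=K_c\cap L$. There are $4(r-1)/q$ diagonal blocks. The group $K_c\cap L$ is trivial for $c\ne-1$ and has order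 $q$, hence two subgroups, for $c=-1$. So $i(c)=4(r-1)/q$ for $c\ne-1$, and $i(-1)=8(r-1)/q$.
\end{proof}

\section{The tables of marks}\label{sec:tables}

The bijection $\sigma$ of Proposition~\ref{prop:iso} does not preserve marks when $c\ne c'$: the subgroup $K_c$ is contained in $DK_c$, but $\sigma$ maps these two classes to $([1],K_c)$ and $([D],K_{c'})$, where the mark \eqref{eq:marks} is $0$. To prove Theorem~\ref{thm:main}(b) we must deal with arbitrary bijections. The plan is to show that such a bijection acts on the block of $[1]$ through a linear map $g$ of $Q$, and that $g$ maps the configuration for $c$ to the configuration for $c'$. We use the \emph{fundamental theorem of projective geometry} \cite[Ch.~II]{artin}: if $W$ is a vector space of finite dimension at least $3$ over a field $k$, then every bijection of the set of subspaces of $W$ that preserves inclusion in both directions has the form $Y\mapsto gY$, where $g\colon W\to W$ is an additive bijection with $g(\lambda w)=\alpha(\lambda)g(w)$ for some field automorphism $\alpha$ of $k$.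

\begin{proposition}\label{prop:onlyif}
If $G_c$ and $G_{c'}$ have isomorphic tables of marks, then $c'\in\{c,c^{-1}\}$.
\end{proposition}

\begin{proof}
Let $\tau\colon\mathcal C(G_c)\to\mathcal C(G_{c'})$ be a bijection that carries one table to the other. By \eqref{eq:mark}, it preserves subconjugacy in both directions, and it preserves the diagonal entries $|N_G(U):U|$. The trivial class is the only one whose row has no zero entry, because $(G/1)^U$ is empty for $U\ne1$. So $\tau$ fixes the trivial class. The entries of its row are the indices $|G:V|$, and $|G_c|=|G_{c'}|$. Hence $\tau$ preserves the orders of subgroups, and then also the orders of normalizers.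

\emph{Step 1: a linear map.} The classes of $q$-subgroups are the pairs $([1],Y)$ with $Y\le Q$, and by \eqref{eq:marks} the class $([1],Y)$ is subconjugate to $([1],Y')$ if and only if $Y\le Y'$. So $\tau$ induces a bijection of the set of subspaces of $\mathbb F_q^3$ that preserves inclusion in both directions. The prime field $\mathbb F_q$ has no automorphism other than the identity. Hence there is a $g\in GL_3(\mathbb F_q)$ with $\tau([1],Y)=([1],gY)$ for all $Y$. This is where the rank of $Q$ is used: in $\mathbb F_q^2$ every permutation of the lines preserves inclusion.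

\emph{Step 2: the four centralizers.} By Proposition~\ref{prop:structure}(iii) and Lemma~\ref{lem:fixed}, in both groups
\[
|N_G(Y)|=|N^Y|\,|Q|=r^{a(Y)}\,p_1^{b_1(Y)}\,p_2^{b_2(Y)}\,q^3,
\]
where $a(Y)$ is the number of $j$ with $Y\le H_j$, and $b_i(Y)$ is $1$ if $Y\le E_i$ and $0$ otherwise. The primes are distinct, so $a(gY)=a(Y)$ and $b_i(gY)=b_i(Y)$. For a plane $Y$ we have $b_i(Y)=1$ if and only if $Y=E_i$, and $a(Y)\ge1$ if and only if $Y\in\{H_1,H_2\}$. Therefore $gE_1=E_1$, $gE_2=E_2$, and $g$ permutes $H_1$ and $H_2$.

\emph{Step 3: the plane $K_c$.} Normalizers do not show $K_c$, so we use inclusions. For a plane $Y$ let $n_c(Y)$ be the number of classes of subgroups of order $rq^2$ in $G_c$ to which $([1],Y)$ is subconjugate. Then $n_{c'}(gY)=n_c(Y)$. A class of order $rq^2$ is a pair $([M],Y')$ with $|M|=r$ and $Y'\le Q_M$ a plane. Since $\nu(1,M)=|Q|$, formula \eqref{eq:marks} shows that $([1],Y)$ is subconjugate to it if and only if $Y'=Y$. So $n_c(Y)$ counts the orbits $[M]$ with $|M|=r$ and $Y\le Q_M$. These are $[A_1]$, $[A_2]$ and, exactly when $Y=K_c$, the $(r-1)/q$ orbits of diagonal subgroups. Thus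 $K_c$ is the only plane with $n_c(Y)>2$, and $gK_c=K_{c'}$. The inclusion $K_c\le DK_c$ used here is not normal, because $K_c$ does not centralize $D$.

\emph{Step 4: rigidity.} Two linear forms with the same kernel are proportional. By Step 2 there are nonzero scalars with
\[
x_3\circ g=\lambda x_3,\qquad (x_1+x_2+x_3)\circ g=\mu(x_1+x_2+x_3),
\]
and either $x_1\circ g=\alpha_1x_1$, $x_2\circ g=\alpha_2x_2$, or $x_1\circ g=\alpha_1x_2$, $x_2\circ g=\alpha_2x_1$. Adding the expressions for $x_1\circ g$, $x_2\circ g$, $x_3\circ g$ and comparing coefficients with $\mu(x_1+x_2+x_3)$ gives $\alpha_1=\alpha_2=\lambda=\mu$ in both cases. In the first case $g$ is a scalar map, so $K_{c'}=K_c$ and $c'=c$. In the second case $g(x_1,x_2,x_3)=\mu(x_2,x_1,x_3)$, so $K_{c'}=gK_c=\{x_2=cx_1\}=K_{c^{-1}}$ and $c'=c^{-1}$.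
\end{proof}

\begin{proposition}\label{prop:if}
The groups $G_c$ and $G_{c^{-1}}$ have isomorphic tables of marks.
\end{proposition}

\begin{proof}
Let $g(x_1,x_2,x_3)=(x_2,x_1,x_3)$, and let $s$ be the automorphism of $N$ that interchanges the two coordinates of $R=\mathbb F_r^2$ and is the identity on $P$. The pair $(s,g)$ does not define a group isomorphism unless $c=1$: in $G_c$ the element $x$ acts on $A_2$ by $\zeta_r^{\,cx_2}$, while in $G_{c^{-1}}$ the element $gx$ acts on $sA_2=A_1$ by $\zeta_r^{\,x_2}$. So we compare the marks directly.

The map $s$ interchanges $A_1$ and $A_2$ and sends $\langle(1,d)\rangle$ to $\langle(1,d^{-1})\rangle$. Inversion permutes the cosets of $\langle\zeta_r\rangle$ in $\mathbb F_r^*$, so $s$ permutes the orbits $[M]$ and preserves the property of being diagonal. The map $g$ interchanges $H_1$ and $H_2$, fixes $Z,E_1,E_2$, and maps $K_c$ onto $K_{c^{-1}}$. Hence $\tau([M],Y)=([sM],gY)$ defines a bijection $\mathcal C(G_c)\to\mathcal C(G_{c^{-1}})$. We check that $\tau$ preserves each ingredient of \eqref{eq:marks}.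

First, $Y\le Y'$ if and only if $gY\le gY'$, and $|gY'|=|Y'|$.

Second, let $M=XT$ and $M'=X'T'$. If $T\not\le T'$, then $\nu(M,M')=0$. Let $T\le T'$. If $X'$ is not diagonal, then $M'$ is $Q$-invariant, and $\nu(M,M')$ is $q^3$ if $X\le X'$ and $0$ otherwise. If $X'$ is diagonal, then $\nu(M,M')$ is $q^3$ for $X=1$, it is $q^2$, the order of the stabilizer, for $X$ in the orbit of $X'$, and it is $0$ otherwise. This description does not involve $c$, and it does not change if $M,M'$ are replaced by $sM,sM'$.

Third, let $Y\le Y'\le Q_{M'}$. By Lemma~\ref{lem:fixed}, $|(P/T')^Y|$ depends only on $T'$ and on the conditions $Y\le E_i$, which $g$ preserves. The order $|(R/X')^Y|$ is determined by the number of $j$ with $Y\le H_j$ if $X'=1$, by the condition $Y\le Z$ if $X'$ is diagonal, and by the condition $Y\le H_{3-j}$ if $X'=A_j$; it is $1$ if $X'=R$. The first two are preserved by $g$, and the third corresponds to the condition $gY\le H_j$, which is the one that Lemma~\ref{lem:fixed} attaches to $sA_j=A_{3-j}$. So $|(N/M')^Y|$ in $G_c$ equals $|(N/sM')^{gY}|$ in $G_{c^{-1}}$.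
\end{proof}

Propositions~\ref{prop:onlyif} and~\ref{prop:if}, together with the trivial case $c'=c$, prove Theorem~\ref{thm:main}(b).

\begin{thebibliography}{9}

\bibitem{artin}
E.~Artin, \emph{Geometric Algebra}.

\bibitem{norm}
\emph{Normalizing Isomorphisms Between Burnside Rings},
\texttt{https://core.ac.uk/download/pdf/82613647.pdf}.

\end{thebibliography}
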